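
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{An automatic $\omega$-word without\\ $k$-lexicographic presentations}


\begin{abstract}
An $\omega$-word is automatic if its positions can be named by the words of a regular language in such a way that the order and the letters are recognized by finite automata. In a $k$-lexicographic presentation the names are $k$-tuples of words, and the order is prescribed: it is the lexicographic product of $k$ copies of the length-lexicographic order. We construct an automatic $\omega$-word $W$ that has no $k$-lexicographic presentation for any $k$. A family of variants $W_m$ shows how the number of components grows: $W_m$ has an $(m+3)$-lexicographic presentation, but no $k$-lexicographic one if $m\ge 8k-1$. The word $W$ has a decidable monadic second-order theory.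
\end{abstract}

\section{Introduction}

\subsection{Two kinds of presentations}

Let $\Sigma$ be a finite alphabet. An $\omega$-word $w=w(0)w(1)w(2)\cdots\in\Sigma^\omega$ is identified with the structure $(\mathbb N,<,(P_\alpha)_{\alpha\in\Sigma})$, where $P_\alpha=\{n: w(n)=\alpha\}$. We present this structure by finite automata.

The \emph{convolution} $u_1\otimes\cdots\otimes u_k$ of words $u_1,\dots,u_k\in\Gamma^*$ is the word over $(\Gamma\cup\{\#\})^k$ obtained by writing $u_1,\dots,u_k$ on parallel tracks and padding the shorter ones at the end with a fresh symbol $\#$. Words of equal length are convolved without padding. A relation $R\subseteq(\Gamma^*)^k$ is \emph{regular} if the convolutions of its tuples form a regular language.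

\begin{definition}
An \emph{automatic presentation} of $w$ consists of a finite alphabet $\Gamma$, a regular language $L\subseteq\Gamma^*$ and a bijection $\nu:L\to\mathbb N$ such that $\{(u,v)\in L^2:\nu(u)<\nu(v)\}$ is a regular relation and each $\nu^{-1}(P_\alpha)$ is regular. A word with such a presentation is \emph{automatic}.
\end{definition}

Here the order may be any regular order of type $\omega$. A more rigid notion prescribes the order and leaves only the set of names and the labels to be chosen. Let $\Gamma$ be linearly ordered. The \emph{length-lexicographic} order on $\Gamma^*$ is given by $u<_{\mathrm{llex}}v$ iff $|u|<|v|$, or $|u|=|v|$ and $u$ precedes $v$ in dictionary order. The \emph{$k$-lexicographic order} on $(\Gamma^*)^k$ is the lexicographic product of $k$ copies of it: $(u_1,\dots,u_k)<_{k\text{-lex}}(v_1,\dots,v_k)$ iff there is an $i$ with $u_j=v_j$ for all $j<i$ and $u_i<_{\mathrm{llex}}v_i$.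

\begin{definition}
Let $k\ge1$. A \emph{$k$-lex presentation} of $w$ consists of a finite linearly ordered alphabet $\Gamma$, a regular relation $L\subseteq(\Gamma^*)^k$ such that $(L,<_{k\text{-lex}})$ has order type $\omega$, and regular relations $L_\alpha\subseteq L$ $(\alpha\in\Sigma)$ partitioning $L$, such that for every $n$: $w(n)=\alpha$ iff the $n$-th element of $(L,<_{k\text{-lex}})$ lies in $L_\alpha$.
\end{definition}

Coding tuples by their convolutions, one sees that such a presentation is in particular an automatic presentation.

\begin{example}
Let $\Gamma=\{0<1\}$. The $1$-lex presentation with $L=\Gamma^*$, $L_1=0^*$ and $L_0=L\setminus L_1$ gives the characteristic word of $\{2^n-1:n\ge0\}$, because $0^n$ is the first word of length $n$. Two components can be compared letter by letter: $L=\{(u,v)\in(\Gamma^*)^2:|u|=|v|\}$ with $L_1=\{(u,u):u\in\Gamma^*\}$ and $L_0=L\setminus L_1$ spells, for $n=0,1,2,\dots$, a factor of $4^n$ letters, arranged as a $2^n\times2^n$ square in which the diagonal is marked.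
\end{example}

The following facts are known. The $1$-lex presentations are the lexicographic presentations in the sense of Rigo and Maes, and the words that have one are exactly the morphic words, i.e., the codings (letter-to-letter images) of infinite fixed points of prolongable morphisms. For every $k$, every word with a $k$-lex presentation has a decidable MSO theory (MSO being monadic second-order logic). The classes of words with a $k$-lex presentation form an infinite strict hierarchy in $k$. The question studied here comes from \cite{hierarchy}:

\begin{quote}
Does every automatic $\omega$-word have a $k$-lex presentation for some $k$?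
\end{quote}

A positive answer would not be absurd: the components may be chosen freely, and additional components help. For instance, Theorem~\ref{thm:family} arranges $m$ nested comparisons with $m+3$ components. But a regular order has one freedom that the $k$-lex order lacks. An automaton reading two words from left to right can let later differences overrule earlier ones, so the \emph{last} difference may decide. In a $k$-lex order the first difference of the first differing component decides, once the lengths of this component agree. Our word exploits this by comparing two parameters of which one is ordered from the left and the other from the right.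

\subsection{Results}

The words $W$ and $W_m$ $(m\ge1)$ are defined in Section~\ref{sec:words}.

\begin{theorem}\label{thm:main}
The words $W$ and $W_m$ $(m\ge1)$ are automatic. If $k\ge1$ and $m\ge 8k-1$, then neither $W$ nor $W_m$ has a $k$-lex presentation. In particular, $W$ is automatic but has no $k$-lex presentation for any $k$.
\end{theorem}

So the answer to the question is no. The last sentence of the theorem follows from the second one, since $W$ does not depend on $m$: given $k$, take $m=8k-1$.

\begin{theorem}\label{thm:family}
$W_m$ has an $(m+3)$-lex presentation. Hence the least $k$ such that $W_m$ has a $k$-lex presentation lies between $(m+2)/8$ and $m+3$.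
\end{theorem}

\begin{theorem}\label{thm:mso}
$W$ has a decidable MSO theory. So the words that have a $k$-lex presentation for some $k$ form a proper subclass even of the automatic words with a decidable MSO theory.
\end{theorem}

Section~\ref{sec:words} defines the words, proves that they are automatic, and derives Theorem~\ref{thm:family} from Theorem~\ref{thm:main}. Section~\ref{sec:layout} shows the main idea on presentations of a particularly simple shape. Sections~\ref{sec:normal}--\ref{sec:swap} contain the proof of non-existence, and Section~\ref{sec:mso} the proof of Theorem~\ref{thm:mso}.

\section{The words}\label{sec:words}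

\subsection{Definition}

Let $\Sigma=\{a,a',b,d\}$. Let $n\ge1$, $z\in\{0,1\}^{n-1}1$ and $u,v\in\{0,1\}^n$. The $1$'s of $z$ mark the ends of consecutive \emph{blocks}, which partition the positions $1,\dots,n$. For instance $z=0100011$ has blocks of lengths $2,4,1$. We use three notions.
\begin{itemize}
\item $\ell(z,v)=\#\{p: z_p=1,\ v_1=\dots=v_p=0\}$ is the number of leading all-zero blocks of $v$.
\item The letter $c(z,u,v)$ is $a'$ if $v\ne0^n$ and $u,v$ agree on the block containing the first $p$ with $v_p=1$. Otherwise it is $a$.
\item The \emph{block order} $\prec_z$: $v\prec_z v'$ iff in the \emph{last} block where $v$ and $v'$ differ, $v$ is lexicographically smaller.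
\end{itemize}
Define
\[
W=\prod_{n\ge1} d\ \prod_{z\in\{0,1\}^{n-1}1}\ \prod_{u\in\{0,1\}^n}\ \prod_{v\in\{0,1\}^n} c(z,u,v)\,b^{\ell(z,v)},
\]
where $z$ and $u$ run in lexicographic order and $v$ in block order. The word $W_m$ is defined in the same way, with $z$ restricted to words with exactly $m$ ones and last letter $1$. The \emph{$n$-th stage} of either word is the factor from its $n$-th $d$ up to, but excluding, the next $d$. (For $n<m$ there is no admissible $z$, and the $n$-th stage of $W_m$ is just $d$.) For given $z$ and $u$, the factor $\prod_v c(z,u,v)\,b^{\ell(z,v)}$ is called the \emph{row} of $u$.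

\begin{example}
The first stage of $W$ is $d\ aba\ aba'$. In the second stage, $z=01$ has one block of length $2$, and the row of $u=10$ is $ab\,a\,a'\,a$. For $z=11$ there are two blocks of length $1$, the block order is $00,10,01,11$, and the row of $u=10$ is $abb\ a'\ ab\ a'$.
\end{example}

The letters $b$ act as the marks of a ruler: when $v$ runs through block order, the number $\ell$ of $b$'s tells how many of the least significant blocks of $v$ are zero. The letter $a'$ signals a match between the first nonzero block of $v$ and the same block of $u$. Two orders meet here. Suppose that $z$ has $m$ blocks, and let $u^{(i)},v^{(i)}$ be the $i$-th blocks of $u$ and $v$. For $u$ the first block is the most significant one, for $v$ the last; in the combined order of the pairs $(u,v)$ the blocks have decreasing significance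
\begin{equation}\label{eq:nest}
u^{(1)},\ u^{(2)},\dots,u^{(m)},\ v^{(m)},\dots,v^{(2)},\ v^{(1)},
\end{equation}
and $u^{(i)}$ has to be compared with $v^{(i)}$, as in nested parentheses.

\begin{remark}
The reversal matters. If $v$ ran in lexicographic order instead, the resulting word would have a $4$-lex presentation: name the $n$-th $d$ by $(0^n,\varepsilon,\varepsilon,\varepsilon)$ and the other positions by $(z,u,v,y)$ with $y$ as in the proof of Proposition~\ref{prop:auto}.
\end{remark}

\subsection{Automaticity}

\begin{proposition}\label{prop:auto}
$W$ and all $W_m$ are automatic.
\end{proposition}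

\begin{proof}
Let $L$ consist of the words $d^n$ $(n\ge1)$ and the words $z\otimes u\otimes v\otimes y$ of length $n\ge1$, where $z$ ends in $1$ and either $y=0^n$, or $y$ has exactly one $1$, at a position $p$ with $z_p=1$ and $v_1=\dots=v_p=0$. Order $L$ by length. Within a length, $d^n$ comes first; the others are compared by $z$ (lexicographically), then $u$ (lexicographically), then $v$ (by $\prec_z$), then $y$ (at the last difference, with $0<1$). Label $d^n$ by $d$, elements with $y=0^n$ by $c(z,u,v)$ and elements with $y\ne0^n$ by $b$.

For given $z,u,v$ there is one element with $y=0^n$, and it is the least; there are exactly $\ell(z,v)$ others. Each length has finitely many elements. So the ordered set has type $\omega$ and spells $W$.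

For the order, the only non-routine point is $\prec_z$. A deterministic finite automaton (DFA) reads $z,v,v'$ and remembers the result of the comparison on the completed blocks and the first difference inside the current block, if any; at a block end the latter, if present, overwrites the former. For the letter $c$, a DFA reads $z,u,v$ and remembers whether the current block contains a $1$ of $v$ and whether $u,v$ agree on it so far. At the end of the first block containing a $1$ of $v$ it fixes its verdict, and at the end of an earlier block it resets. If no block contains a $1$ of $v$, the letter is $a$. The condition on $y$ is checked by remembering whether a $1$ of $v$ and whether a $1$ of $y$ has occurred.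

For $W_m$ add the regular condition that $z$ has exactly $m$ ones.
\end{proof}

\subsection{An $(m+3)$-lex presentation of $W_m$}

\begin{proposition}\label{prop:upper}
$W_m$ has an $(m+3)$-lex presentation.
\end{proposition}

\begin{proof}
Use $\Gamma=\{0<1\}$. For $n\ge1$, name the $n$-th letter $d$ by $(0^n,\varepsilon,\dots,\varepsilon)$ and the other positions of the $n$-th stage by
\[
(z,\,u,\,v^{[m]},v^{[m-1]},\dots,v^{[1]},\,y)\in(\{0,1\}^n)^{m+3},
\]
where $v^{[h]}$ agrees with $v$ on the $h$-th block of $z$ and is $0$ elsewhere, and $y$ is as in the proof of Proposition~\ref{prop:auto}: $y=0^n$ for the letter $c(z,u,v)$, and for the letters $b$ it has a single $1$, at a $p$ with $z_p=1$ and $v_1=\dots=v_p=0$. As $z$ has exactly $m$ ones, a DFA knows the number of the current block; so these relations are regular, by the automata of Proposition~\ref{prop:auto}.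

All $z$ contain a $1$, so $0^n$ precedes all $z$ of length $n$. Comparing $v^{[m]},\dots,v^{[1]}$ in turn is exactly $\prec_z$. The word $0^n$ is the least $y$, and the other $\ell(z,v)$ choices of $y$ all carry $b$. In the $n$-th stage the first components have length $n$, and each stage is finite, so the order type is $\omega$. Hence this presents $W_m$.
\end{proof}

If $W_m$ has a $k$-lex presentation, then $m\le 8k-2$ by Theorem~\ref{thm:main}, that is, $k\ge(m+2)/8$. So Theorem~\ref{thm:family} follows from Proposition~\ref{prop:upper} and Theorem~\ref{thm:main}.

\section{The idea: tracks against columns}\label{sec:layout}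

The tension behind the proof is this. A $k$-lex order reads the table of components \emph{track by track}: a later track matters only if all earlier ones agree. An automaton reads the same table \emph{column by column}. We now look at presentations so simple that one can see where each block of $u$ and $v$ is written.

Fix $m$ and $r$, let $n=mr$ and $z=(0^{r-1}1)^m$, and write $u=u^{(1)}\cdots u^{(m)}$, $v=v^{(1)}\cdots v^{(m)}$ with blocks of length $r$. Suppose that the pairs $(u,v)$ are named by $K$ tracks of a common length, on which the $2m$ blocks are written literally, each on consecutive columns of a single track, with $0$'s in all remaining places; tracks are compared one after the other in dictionary order. To produce the right order, the tracks, read one after the other, must list the blocks in the order \eqref{eq:nest}. Let $U_i$ and $V_i$ be the sets of columns occupied by $u^{(i)}$ and $v^{(i)}$, and let $j_i$ and $f_i$ be their tracks. A DFA with $S$ states, the same for all $r$, is to compute the letter $c(z,u,v)$ from the columns.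

\medskip
\emph{Disjoint blocks cannot be compared.} Suppose $U_i\cap V_i=\emptyset$, say with $U_i$ to the left of $V_i$, and $2^r-1>S$. Put zeros in all blocks other than $u^{(i)}$ and $v^{(i)}$. Then two different nonzero values $\xi,\xi'$ of $u^{(i)}$ lead the DFA to the same state after the columns of $U_i$. Swapping them does not change the verdict for any value of $v^{(i)}$. But for $v^{(i)}=\xi$ the letter is $a'$ in one case and $a$ in the other. If $V_i$ is to the left, the same argument applies with two nonzero values of $v^{(i)}$. So for large $r$ the sets $U_i$ and $V_i$ must meet for every $i$; in particular $u^{(i)}$ and $v^{(i)}$ are on different tracks. As $u^{(i)}$ precedes $v^{(i)}$ in \eqref{eq:nest}, this means $j_i<f_i$.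

\medskip
\emph{Two blocks on two tracks.} Let $K=m=2$. Since $j_i<f_i$, both $u^{(1)},u^{(2)}$ are on track $1$ and both $v^{(2)},v^{(1)}$ are on track $2$. By \eqref{eq:nest}, $U_1$ is to the left of $U_2$, but $V_2$ is to the left of $V_1$. If $x\in U_1\cap V_1$ and $y\in U_2\cap V_2$, then $x<y$ by the first track and $y<x$ by the second, a contradiction. A third track removes the obstacle; see Figure~\ref{fig:layout}.

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1cm,y=0.65cm]
\draw (0,1) rectangle (1.5,2); \node at (0.75,1.5) {$u^{(1)}$};
\draw (1.5,1) rectangle (3,2); \node at (2.25,1.5) {$u^{(2)}$};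
\draw (0,0) rectangle (1.5,1); \node at (0.75,0.5) {$v^{(2)}$};
\draw (1.5,0) rectangle (3,1); \node at (2.25,0.5) {$v^{(1)}$};
\draw (6,1) rectangle (7.5,2); \node at (6.75,1.5) {$u^{(1)}$};
\draw (7.5,1) rectangle (9,2); \node at (8.25,1.5) {$u^{(2)}$};
\draw (6,0) rectangle (7.5,1); \node at (6.75,0.5) {$0^r$};
\draw (7.5,0) rectangle (9,1); \node at (8.25,0.5) {$v^{(2)}$};
\draw (6,-1) rectangle (7.5,0); \node at (6.75,-0.5) {$v^{(1)}$};
\draw (7.5,-1) rectangle (9,0); \node at (8.25,-0.5) {$0^r$};
\end{tikzpicture}
\caption{Blocks written on tracks. Read track by track, both tables list $u^{(1)},u^{(2)},v^{(2)},v^{(1)}$. An automaton reads columns from left to right and can compare only blocks that share columns. On two tracks (left) the pairs cross; on three tracks (right) both pairs are aligned.}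
\label{fig:layout}
\end{figure}

\medskip
\emph{The general count.} Along $i=1,\dots,m$ the track $j_i$ is nondecreasing and $f_i$ is nonincreasing, so the difference $j_i-f_i\in[1-K,-1]$ is nondecreasing, and if it agrees at two indices, then so do $j$ and $f$. If $m\ge K$, two indices $i_1<i_2$ share both tracks, and the crossing argument above applies to them. So on $K$ tracks such presentations fail as soon as $m\ge K$.

\medskip
An arbitrary presentation need not write blocks anywhere. The proof finds substitutes for $U_i$ and $V_i$ by counting. Read track by track, the tracks form a tree whose leaves are the elements, and $u^{(i)}$ is ``written'' where the tree narrows down to a set of pairs with prescribed $u^{(1)},\dots,u^{(i)}$; this gives the coarse intervals of Section~\ref{sec:coarse}. Further down, $v^{(i)}$ is ``written'' where a subtree still meets all values of $v^{(i)}$ at its top but only very few at its bottom; this gives the fine intervals of Section~\ref{sec:fine}. A block may now be spread over several tracks. This can happen for at most $K-1$ indices in each of the two descents, and these indices are discarded, which is one reason why the actual proof needs a larger $m$. In Section~\ref{sec:swap}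 the count and the swap are carried out.

\section{Presentations in normal form}\label{sec:normal}

\subsection{Regular relations}

Regular relations are closed under Boolean operations, cylindrification and projection (Hodgson; Khoussainov--Nerode; Blumensath--Gr\"adel). Hence a relation that is first-order definable from regular relations is regular. The order $<_{k\text{-lex}}$ is regular. We also need that a regular relation in which every $x$ has only finitely many partners $y$ cannot lengthen words by much.

\begin{lemma}[Pumping]\label{lem:pump}
Let $R\subseteq(\Gamma^*)^p\times(\Gamma^*)^q$ be regular, recognized by a DFA with $S$ states. If $(x,y)\in R$ and $\max_h|y_h|>\max_h|x_h|+qS$, then $(x,y')\in R$ for infinitely many $y'$.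
\end{lemma}

\begin{proof}
Consider the positions of $x\otimes y$ after $\max_h|x_h|$. There are more than $qS$ of them, and all tracks of $x$ carry $\#$ there. The set of tracks of $y$ not yet carrying $\#$ is nonempty and shrinks from left to right, so it takes at most $q$ values. Hence some stretch on which it is constant has more than $S$ positions, and the run of the DFA repeats a state in this stretch. Repeating the loop $e\ge1$ times gives accepted words. They are again convolutions $x\otimes y^{(e)}$, because the pattern of $\#$'s is constant on the loop, and $\max_h|y^{(e)}_h|$ strictly increases with $e$.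
\end{proof}

\subsection{Bounding lengths}

From here to the end of Section~\ref{sec:swap}, $w$ is $W$ or $W_m$, where $m\ge8k-1$, and we assume that $w$ has a $k$-lex presentation. We derive a contradiction.

\begin{lemma}\label{lem:lengths}
After possibly decreasing $k$, there are a $k$-lex presentation $(L,(L_\alpha))$ of a suffix of $w$ and constants $c,C\ge1$ such that
\begin{enumerate}
\item[(a)] for every $x_1$, only finitely many elements of $L$ have first component $x_1$;
\item[(b)] $|x_h|\le|x_1|+c$ for all $x\in L$ and all $h$;
\item[(c)] for all large $n$, every element $x$ of $L$ that names a position in the $n$-th stage of $w$ satisfies $|x_1|\le Cn$.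
\end{enumerate}
\end{lemma}

The inequality $m\ge8k-1$ survives a decrease of $k$, and the argument below only looks at late stages, so passing to a suffix is harmless. From now on we identify the positions of this suffix with the elements of $L$ naming them; stages keep their number in $w$.

\begin{proof}
(a) Suppose infinitely many elements of $L$ have first component $x_1$; then $k\ge2$. They form a convex infinite subset of an order of type $\omega$, that is, a final segment. Fixing $x_1$ and dropping it preserves regularity and gives a $(k-1)$-lex presentation of a suffix. Iterate; for $k=1$ property (a) is automatic.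

(b) For $k=1$ there is nothing to prove. For $k\ge2$ apply Lemma~\ref{lem:pump} to $L$ as a relation between $x_1$ and $(x_2,\dots,x_k)$: by (a), no $x_1$ has infinitely many partners.

(c) The relation ``$x'$ is the next $d$-element after the $d$-element $x$'' on $L$ is first-order definable, hence regular, and it is functional. By Lemma~\ref{lem:pump} there is a constant $c'$ with $\max_h|x'_h|\le\max_h|x_h|+c'$. So the $n$-th $d$ of $w$, when it lies in the presented suffix, is a tuple with all lengths at most $M_0+c'n$, where $M_0$ is the maximal length in the first $d$-element of the suffix. An element $x$ of the $n$-th stage precedes the next $d$-element, so $|x_1|$ is at most the length of the first component of that element, which is at most $M_0+c'(n+1)$. This is at most $Cn$ for a suitable $C$ and all large $n$.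
\end{proof}

\subsection{From length-lexicographic to dictionary order}

To think of the order as reading a table track by track, we want all tracks of an element to have the same length and to be compared by dictionary order only. We store the length of each component on a track of its own. This doubles the number of tracks. Put
\[
K=2k,\qquad\text{so that}\qquad m\ge4K-1 .
\]
Let $\Delta=\Gamma\cup\{0,1,\#\}$ (disjoint union), linearly ordered so that the order of $\Gamma$ is extended and $0<1$, and let $D=|\Delta|$. For $x\in L$ with $|x_1|=N$ put $H=N+c$ and, for $1\le h\le k$,
\[
y_{2h-1}=1^{|x_h|}0^{H-|x_h|},\qquad y_{2h}=x_h\#^{H-|x_h|}.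
\]
By Lemma~\ref{lem:lengths}(b) this is well defined. The tuple $(y_1,\dots,y_K)\in(\Delta^H)^K$ determines $x$, and its words are the \emph{tracks} of $x$. For elements with the same $N$, the $k$-lex order is the lexicographic product of the dictionary orders on $\Delta^H$: a shorter $x_h$ gives a smaller $y_{2h-1}$, and for equal lengths $y_{2h}$ decides.

For regular $X\subseteq L$ the set $\hat X=\{y_1\otimes\dots\otimes y_K:x\in X\}\subseteq(\Delta^K)^*$ is a regular language ($\#$ is now an ordinary letter). Indeed, membership means that $y_1\in1^*0^c$, that for every $h$ we have $y_{2h-1}\in1^l0^*$ and $y_{2h}\in\Gamma^l\#^*$ with the same $l$, and that the even tracks form a convolution of a tuple in $X$ followed by columns $(\#,\dots,\#)$. We identify $x$ with $y_1\otimes\cdots\otimes y_K$ and speak of its \emph{columns} $1,\dots,H$.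

\section{The tools}

\subsection{What the automata report}\label{sec:report}

For $0\le i\le m$ let $A_i$ be the set of elements of $L$ with letter $a$ or $a'$ such that the next $i$ elements all carry $b$. These sets are first-order definable, hence regular. Elements of $A_0$ are called \emph{main}. The \emph{type} of an element of $A_{i-1}$, relative to $i$, is the pair (does it lie in $A_i$?, does it carry $a'$?) in $T:=\{0,1\}^2$.

We shall compare the types occurring in two large sets of elements. A finite automaton cannot report a list of unbounded length, but it can report a list of at most three types; the large sets will be cut into pieces accordingly. A piece is described by complete tracks $1,\dots,f-1$ and a prefix $p$ of track $f$; a new symbol $\bot$ stands for the unspecified rest of track $f$.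

For $1\le f\le K$, $1\le i\le m$ and $\rho\in T^{\le3}$ let
\[
R_{f,i,\rho}\subseteq\bigl(\Delta^{f-1}\times(\Delta\cup\{\bot\})\bigr)^*
\]
be the set of all $y_1\otimes\dots\otimes y_{f-1}\otimes p\bot^{H-|p|}$, with $H$ arbitrary, $y_h\in\Delta^H$ and $p\in\Delta^{\le H}$, such that the elements of $\hat A_{i-1}$ of length $H$ whose first $f-1$ tracks are $y_1,\dots,y_{f-1}$ and whose $f$-th track has prefix $p$ are exactly $|\rho|$ in number and, in increasing order, have types spelling $\rho$. Since $|\rho|\le3$, this is first-order definable from regular relations (``agrees with $p\bot^{H-|p|}$ wherever the latter is not $\bot$'' is one of them), so $R_{f,i,\rho}$ is regular. Let $\mathcal B_f$ be a complete DFA with state set $Q_f$ that recognizes all $R_{f,i,\rho}$ with this $f$ simultaneously, using different sets of final states.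

Next we record what can happen on a range of columns if only the upper $j$ tracks are known there. For $\beta\in(\Delta^j)^*$, $1\le j\le K$, let $\theta_j(\beta)$ consist of
\begin{itemize}
\item for each $f\ge j$, the set $F_{j,f}(\beta)$ of transformations of $Q_f$ induced by the words $\beta\otimes\gamma$ with $\gamma\in(\Delta^{f-j})^{|\beta|}$;
\item for each $f>j$, the set $F^\bot_{j,f}(\beta)$ of transformations of $Q_f$ induced by the words $\beta\otimes\gamma\otimes\bot^{|\beta|}$ with $\gamma\in(\Delta^{f-j-1})^{|\beta|}$.
\end{itemize}
There are finitely many possible values. Let $g\ge1$ be the maximum over $j$ of the number of values of $\theta_j$. It depends only on the presentation and on $m$. If $\theta_j(\beta)=\theta_j(\bar\beta)$, then whatever an automaton $\mathcal B_f$ does on $\beta$, completed by some lower tracks, it can also do on $\bar\beta$, completed by suitable other lower tracks. This is the analogue of two values of $u^{(i)}$ leading to the same state in Section~\ref{sec:layout}.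

\subsection{The segment}

Let $r$ be large, to be fixed below; put $n=mr$ and $z=(0^{r-1}1)^m$. The \emph{segment} is the factor $\prod_u\prod_v c\,b^\ell$ of $w$ belonging to these $n$ and $z$; it occurs in both $W$ and $W_m$. Write $u=u^{(1)}\cdots u^{(m)}$ and $v=v^{(1)}\cdots v^{(m)}$ with blocks of length $r$. The main elements of the segment correspond to pairs $(u,v)$. They are ordered by the \emph{index}
\[
\mathrm{ind}(u,v)=\mathrm{val}(u)\,2^n+\sum_{i=1}^m\mathrm{val}(v^{(i)})\,2^{r(i-1)}\in[0,2^{2n}),
\]
where $\mathrm{val}$ is the binary value, and every index occurs.

A main element with parameters $(u,v)$ is followed by exactly $\ell(z,v)$ letters $b$ and then by a letter other than $b$. So inside the segment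
\begin{equation}\label{eq:Ai}
A_i\ \text{ consists of the main elements with index divisible by } 2^{ri}\qquad(0\le i\le m),
\end{equation}
since $\ell(z,v)\ge i$ means $v^{(1)}=\dots=v^{(i)}=0^r$. A \emph{cell of level $i$} $(0\le i\le m)$ is the set of main elements of the segment with prescribed $u^{(1)},\dots,u^{(i)}$; it is an interval of $2^{2n-ri}$ indices starting at a multiple of its length.

\begin{lemma}[Decoding]\label{lem:decode}
Let $1\le i\le m$ and let $e<e'$ be consecutive elements of $A_i$, both in the segment. All elements of $A_{i-1}$ strictly between them lie in the same row $u$ as $e$, and the sequence of their types determines $u^{(i)}$.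
\end{lemma}

\begin{proof}
By \eqref{eq:Ai} the elements in question have indices $\mathrm{ind}(e)+\eta2^{r(i-1)}$ with $1\le\eta<2^r$. They are in the row of $e$ because $2^{ri}$ divides both $\mathrm{ind}(e)$ and $2^n$. They have $v^{(1)}=\dots=v^{(i-1)}=0^r$ and $\mathrm{val}(v^{(i)})=\eta\ne0$, so the first $1$ of $v$ is in block $i$. Hence the $\eta$-th one carries $a'$ iff $\eta=\mathrm{val}(u^{(i)})$, and there is no $a'$ iff $u^{(i)}=0^r$.
\end{proof}

The letters $b$ are what makes this decoding possible from types alone: a list of types read at an unknown place of the segment shows where the periods of length $2^{ri}$ begin.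

\subsection{The tree}

By Lemma~\ref{lem:lengths}(c) at most $Cn+1$ values of $|x_1|$ occur in the segment, provided $r$ is large. Choose a value $N$ that occurs for the most main elements of the segment, and put $H=N+c\le Cn+c$. Let $A$ be the set of all main elements with $|x_1|=N$, inside or outside the segment; it is finite by Lemma~\ref{lem:lengths}(a). Let $I\subseteq A$ be the set of those in the segment. Since $|x_1|$ is nondecreasing along the order, $A$ is an interval of the main elements. So $I$ is an interval of $A$ consisting of consecutive indices, and
\begin{equation}\label{eq:I}
|I|\ge 2^{2n}/(Cn+1).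
\end{equation}

On $A$ the order is the dictionary order of the words $y_1y_2\cdots y_K\in\Delta^{KH}$. We arrange $A$ as the set of leaves of the tree of prefixes of these words. A \emph{node} of \emph{level} $(j-1)H+s$, where $1\le j\le K$ and $0\le s\le H$, is a nonempty set of all elements of $A$ with prescribed tracks $y_1,\dots,y_{j-1}$ and prescribed prefix $p$ of length $s$ of track $j$. We write it $(y_1,\dots,y_{j-1},p)$ and say that it is \emph{at} $(j,s)$. The levels $(j,H)$ and $(j+1,0)$ coincide. A node carries its level, even if the same set occurs at several levels. The root, at $(1,0)$, is $A$. Nodes of the same level are pairwise disjoint intervals of $A$; each node has at most $D$ children, at the next level; nodes of level $KH$ are singletons. For a node of level less than $KH$, its \emph{track} and \emph{column} are the $j$ and $s$ with $0\le s<H$ such that it is at $(j,s)$. The \emph{size} of a node is its cardinality, and ``below'' means descendant or equal.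

\begin{lemma}\label{lem:P}
Let $\lambda$ be a node and $J\subseteq\lambda$ a nonempty interval of $A$. There is a node below $\lambda$ that is contained in $J$ and has size at least $|J|/(2DKH)$.
\end{lemma}

\begin{proof}
If $J=\lambda$, take $\lambda$. Otherwise, on the path from $\lambda$ to each leaf in $J$ there is a first node contained in $J$, and it is not $\lambda$. These first nodes partition $J$, and their parents are not contained in $J$. Each such parent is an interval that meets $J$ without being contained in it, so it contains $\min J$ or $\max J$. Hence there are at most two such parents per level, so at most $2D\cdot KH$ first nodes. One of them has the required size.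
\end{proof}

Put $\Pi=(Cn+1)\cdot2DK(Cn+c)$, so that $\Pi\ge(Cn+1)\cdot2DKH$. With $n=mr$, the numbers $Cn+c$ and $\Pi$ are polynomial in $r$, since $m,C,c,D,K,g$ are constants. So we can fix $r$ so large that the segment lies in the presented suffix, the bound of Lemma~\ref{lem:lengths}(c) holds on it, and $2^r\ge4gD(Cn+c)\Pi$. In particular,
\begin{equation}\label{eq:r}
2^r\ge4gDH\,\Pi .
\end{equation}
A single block of $u$ or $v$ thus has far more values than all losses by pigeonhole that will occur.

\section{Coarse descent: where $u^{(i)}$ is written}\label{sec:coarse}

We descend in the tree, fixing one block of $u$ after the other. At step $i$ we start from a node $\kappa_{i-1}$ contained in a cell $J_{i-1}$, and we want a node $\lambda_i$ below it that contains a whole cell $J_i$ of level $i$, and which has a \emph{mate} $\lambda_i'$: another node below $\kappa_{i-1}$ that the automata may confuse with it. The use of this is that the elements of the mate have the same blocks $u^{(1)},\dots,u^{(i-1)}$ as those of $J_i$, but a different block $u^{(i)}$, because they lie in $J_{i-1}$ and not in $J_i\subseteq\lambda_i$.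

In Section~\ref{sec:layout} the analogous node was obtained by fixing the letters of $u^{(i)}$. Here such a large node cannot simply be taken at the end of a track, where all nodes may be tiny. If they are, we stop on the way, at the first moment at which confusion occurs. If there is a large node at the end of the track, we move to it and give up the index $i$; this happens at most $K-1$ times.

Let $\kappa$ be a node with track $j$ and column $s$, and let $\lambda=(y_1,\dots,y_{j-1},p)$ be a node at $(j,\sigma)$ below $\kappa$, $s\le\sigma\le H$. Its \emph{strip} $\beta_\kappa(\lambda)\in(\Delta^j)^{\sigma-s}$ consists of the columns in $(s,\sigma]$ of $y_1,\dots,y_{j-1},p$. The \emph{class} of $\lambda$ relative to $\kappa$ is $\theta_j(\beta_\kappa(\lambda))$.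

\begin{lemma}[Coarse descent]\label{lem:coarse}
There are a cell $J_0$ of level $0$, a node $\kappa_0\subseteq I\subseteq J_0$ and, for $i=1,\dots,m$, nodes $\lambda_i,\kappa_i$ and a cell $J_i$ of level $i$ such that
\[
\kappa_i\subseteq J_i\subseteq\lambda_i\subseteq\kappa_{i-1}\subseteq J_{i-1}\quad(1\le i\le m),\qquad|\kappa_i|\ge2^{2n-ri}/\Pi\quad(0\le i\le m),
\]
with $\kappa_i$ below $\lambda_i$ and $\lambda_i$ below $\kappa_{i-1}$. All $\kappa_i$ have a level less than $KH$. For $1\le i\le m$ denote by $j_i$ and $s_i$ the track and the column of $\kappa_{i-1}$, and call $i$ \emph{coarse-good} if $\lambda_i$ is at $(j_i,\sigma_i)$ for some $\sigma_i$ with $s_i<\sigma_i\le H$ and there is a node $\lambda_i'\ne\lambda_i$ at $(j_i,\sigma_i)$ below $\kappa_{i-1}$ that has the same class as $\lambda_i$ relative to $\kappa_{i-1}$. All but at most $K-1$ indices are coarse-good.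
\end{lemma}

\begin{proof}
Let $J_0$ be the set of all main elements of the segment. Lemma~\ref{lem:P}, applied to the root and $I$, together with \eqref{eq:I}, gives $\kappa_0$.

Let $\kappa=\kappa_{i-1}$ be constructed. As $2n-r(i-1)\ge r$, we have $|\kappa|\ge2^r/\Pi\ge4gDH$ by \eqref{eq:r}. So $\kappa$ is not a singleton and its level is less than $KH$. Let $(j,s)=(j_i,s_i)$. Call a node at $(j,\sigma)$ below $\kappa$ \emph{unique} if no other node at $(j,\sigma)$ below $\kappa$ has the same class. There are at most $g$ unique nodes at each level, and $\kappa$ itself is unique.

\emph{Case 1: every node at $(j,H)$ below $\kappa$ has size at most $|\kappa|/(2g)$.} Then the unique nodes at $(j,H)$ cover at most half of $\kappa$, and at least half of $\kappa$ lies in non-unique nodes at $(j,H)$. On the path from $\kappa$ to such a node, consider the first non-unique node, which we call an \emph{exit node}. It is not $\kappa$, and its parent is unique, so there are at most $gD$ exit nodes per level and at most $gDH$ in total. They cover at least half of $\kappa$. So some exit node $\lambda_i$, at $(j,\sigma_i)$ with $s<\sigma_i\le H$, has size at least $|\kappa|/(2gDH)$. As it is not unique, $\lambda_i'$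 exists, and $i$ is coarse-good.

\emph{Case 2: otherwise.} Let $\lambda_i$ be a node at $(j,H)$ below $\kappa$ of size greater than $|\kappa|/(2g)\ge2$. Since nodes of level $KH$ are singletons, $j<K$, and $\lambda_i$ is at $(j+1,0)$.

In both cases, by \eqref{eq:r},
\[
|\lambda_i|\ \ge\ \frac{2^{2n-r(i-1)}}{2gDH\,\Pi}\ \ge\ 2\cdot2^{2n-ri}.
\]
As $\lambda_i\subseteq I$ is an interval of consecutive indices, it contains a full cell $J_i$ of level $i$. Lemma~\ref{lem:P} for $J_i\subseteq\lambda_i$ gives $\kappa_i\subseteq J_i$ below $\lambda_i$ with $|\kappa_i|\ge2^{2n-ri}/(2DKH)\ge2^{2n-ri}/\Pi$. For $i=m$ this reads $|\kappa_m|\ge2^{rm}/\Pi>1$, so $\kappa_m$ also has level less than $KH$.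

The tracks of $\kappa_0,\dots,\kappa_m$ are nondecreasing. If Case 2 occurs at $i$, then $\kappa_i$ is below a node at $(j+1,0)$, so its track exceeds that of $\kappa_{i-1}$. Hence Case 2 occurs for at most $K-1$ indices.
\end{proof}

For coarse-good $i$, the interval of columns $(s_i,\sigma_i]$ on track $j_i$ is the substitute for $U_i$.

\section{Fine descent: where $v^{(i)}$ is written}\label{sec:fine}

All elements of $\kappa_m\subseteq J_m$ have the same $u$. We go on below $\kappa_m$, where only $v$ varies, its last block being the most significant. By \eqref{eq:Ai}, consecutive elements of $A_i$ are $2^{ri}$ indices apart, and between them $v^{(i)}$ runs once through all values. We therefore look for the columns where the size of a node drops from the order of $2^{ri}$ to the order of $2^{r(i-1)}$.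

Put $\nu_{m-1}=\kappa_m$. By \eqref{eq:r}, $|\nu_{m-1}|\ge2^{rm}/\Pi\ge3\cdot2^{r(m-1)}$. For $i=m-1,\dots,1$, given $\nu_i$ with $|\nu_i|\ge3\cdot2^{ri}$, let $\nu_{i-1}$ be a node below $\nu_i$ of size at least $3\cdot2^{r(i-1)}$ and of the greatest possible level; $\nu_i$ itself is a candidate. All these nodes have at least $3$ elements and thus a level less than $KH$. Let $f_i$ and $t_i$ be the track and the column of $\nu_i$. The levels of $\nu_{m-1},\nu_{m-2},\dots,\nu_0$ are nondecreasing, so $f_{m-1}\le\dots\le f_0$. Call $i\in\{1,\dots,m-1\}$ \emph{fine-good} if $f_i=f_{i-1}$. All but at most $K-1$ of these indices are fine-good.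

\begin{lemma}[Fine descent]\label{lem:fine}
Let $i$ be fine-good and put $\tau_i=t_{i-1}+1$. Then $t_i<\tau_i\le H$, and every node at $(f_i,\tau_i)$ below $\nu_i$ contains at most $3$ elements of $A_{i-1}$.
\end{lemma}

\begin{proof}
Since $f_i=f_{i-1}$ and the level of $\nu_{i-1}$ is at least that of $\nu_i$, we have $t_i\le t_{i-1}<\tau_i\le H$. A node at $(f_i,\tau_i)$ below $\nu_i$ has a level one greater than $\nu_{i-1}$. By maximality its size is less than $3\cdot2^{r(i-1)}$. It is contained in $I$, so it is a set of fewer than $3\cdot2^{r(i-1)}$ consecutive indices, among which at most $3$ are multiples of $2^{r(i-1)}$. By \eqref{eq:Ai} this proves the claim.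
\end{proof}

The interval of columns $(t_i,\tau_i]$ on track $f_i$ is the substitute for $V_i$. An automaton that knows all tracks above $f_i$ and the prefix of length $\tau_i$ of track $f_i$ can report all relevant types, as there are at most three.

\section{Crossing and swapping}\label{sec:swap}

\subsection{Separated intervals}

As in the crossing argument of Section~\ref{sec:layout}, for some index the two intervals of columns must be disjoint.

\begin{lemma}[Separation]\label{lem:sep}
There is an index $i\in\{1,\dots,m-1\}$, both coarse-good and fine-good, such that $j_i\le f_i$ and
\[
\text{(A)}\quad s_i<\sigma_i\le t_i<\tau_i\qquad\text{or}\qquad\text{(B)}\quad t_i<\tau_i\le s_i<\sigma_i .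
\]
In case (B) moreover $j_i<f_i$.
\end{lemma}

\begin{proof}
Among $1,\dots,m-1$, at least
\[
(m-1)-2(K-1)\ \ge\ (4K-2)-(2K-2)\ =\ 2K
\]
indices are both coarse-good and fine-good. Along these, $j_i$ is nondecreasing and $f_i$ is nonincreasing in $i$. So $j_i-f_i\in[1-K,K-1]$ is nondecreasing, takes at most $2K-1$ values, and if it agrees at two indices, then both $j$ and $f$ agree there. Hence there are good indices $i_1<i_2$ with $j_{i_1}=j_{i_2}=:j$ and $f_{i_1}=f_{i_2}=:f$.

We claim that $\sigma_{i_1}\le t_{i_1}$ or $\tau_{i_2}\le s_{i_2}$. Suppose $\sigma_{i_1}>t_{i_1}$. Since $i_1\le i_2-1$, the node $\kappa_{i_2-1}$ is below $\kappa_{i_1}$, hence below $\lambda_{i_1}$, which is at $(j,\sigma_{i_1})$. The track of $\kappa_{i_2-1}$ is $j_{i_2}=j$, so its column satisfies $s_{i_2}\ge\sigma_{i_1}\ge t_{i_1}+1$. In the fine descent, $i_2-1\ge i_1$ implies that the level of $\nu_{i_2-1}$ is at most that of $\nu_{i_1}$. Both have track $f$, as $f_{i_2-1}=f_{i_2}$ by fine-goodness of $i_2$. So $t_{i_2-1}\le t_{i_1}$, and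
\[
\tau_{i_2}=t_{i_2-1}+1\le t_{i_1}+1\le s_{i_2}.
\]
This proves the claim. As $s_i<\sigma_i$ and $t_i<\tau_i$ for good $i$, it says that (A) holds for $i=i_1$ or (B) holds for $i=i_2$.

Now let $i$ be the index found. The node $\nu_i$ is below $\kappa_m$, hence below $\lambda_i$, so $(f_i-1)H+t_i\ge(j_i-1)H+\sigma_i$. As $\sigma_i\ge1$ and $t_i<H$, this gives $j_i\le f_i$. In case (B) we have $t_i<\sigma_i$, so $j_i=f_i$ is impossible.
\end{proof}

Fix such an $i$ and write $j,s,\sigma$ and $f,t,\tau$ for $j_i,s_i,\sigma_i$ and $f_i,t_i,\tau_i$, and $\lambda,\lambda',\nu$ for $\lambda_i,\lambda_i',\nu_i$. See Figure~\ref{fig:swap}.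

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=0.5cm,y=0.6cm]
\fill[black!15] (2,0) rectangle (4,2);
\fill[black!35] (2,2) rectangle (4,3);
\draw (0,2) rectangle (10,3);
\draw (0,0) rectangle (10,1);
\draw (0,1) -- (0,2); \draw (10,1) -- (10,2);
\draw[dashed] (2,-0.3) -- (2,3.3); \draw[dashed] (4,-0.3) -- (4,3.3);
\draw[dashed] (5.5,-0.3) -- (5.5,1); \draw[dashed] (7.5,-0.3) -- (7.5,1);
\node at (-0.6,2.5) {$j$}; \node at (-0.6,0.5) {$f$};
\node at (2,3.7) {$s$}; \node at (4,3.7) {$\sigma$};
\node at (5.5,-0.7) {$t$}; \node at (7.5,-0.7) {$\tau$};
\node at (6.5,0.5) {$q$}; \node at (8.75,0.5) {$\bot\cdots\bot$};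
\node at (1,0.5) {$p$}; \node at (4.75,0.5) {$p$};
\node at (5,-1.6) {case (A)};
\fill[black!15] (20,1) rectangle (22,2);
\fill[black!35] (20,2) rectangle (22,3);
\draw (14,2) rectangle (24,3);
\draw (14,0) rectangle (24,1);
\draw (14,1) -- (14,2); \draw (24,1) -- (24,2);
\draw[dashed] (20,-0.3) -- (20,3.3); \draw[dashed] (22,-0.3) -- (22,3.3);
\draw[dashed] (16,-0.3) -- (16,1); \draw[dashed] (18,-0.3) -- (18,1);
\node at (13.4,2.5) {$j$}; \node at (13.4,0.5) {$f$};
\node at (20,3.7) {$s$}; \node at (22,3.7) {$\sigma$};
\node at (16,-0.7) {$t$}; \node at (18,-0.7) {$\tau$};
\node at (17,0.5) {$q$}; \node at (15,0.5) {$p$};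
\node at (21,0.5) {$\bot\cdots\bot$};
\node at (19,-1.6) {case (B)};
\end{tikzpicture}
\caption{Tracks $j$ to $f$ of the words $\omega_q$, drawn for $j<f$. Track $f$ consists of $p$ (columns up to $t$), a variable word $q$ (columns $t+1$ to $\tau$) and $\bot$'s. The swap changes only shaded places, all in the columns between $s$ and $\sigma$: on track $j$ (dark), the mate $\lambda'$ of $\lambda$ is written, and the light places are adapted so that the automaton makes the same transition. The columns of $q$ are not touched.}
\label{fig:swap}
\end{figure}

\subsection{The swap}

We now change $\nu$, which is below $\lambda$, into a node contained in the mate $\lambda'$ without changing the types that occur in it.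

\begin{lemma}[Swap]\label{lem:swap}
There is a node $\nu'\subseteq\lambda'$ such that the sequences of types of $\nu\cap A_{i-1}$ and of $\nu'\cap A_{i-1}$, in increasing order of the elements, are the same word.
\end{lemma}

\begin{proof}
Let $\nu=(y_1,\dots,y_{f-1},p)$ with $|p|=t$. For $q\in\Delta^{\tau-t}$ put
\[
\omega_q=y_1\otimes\dots\otimes y_{f-1}\otimes p\,q\,\bot^{H-\tau}.
\]
The elements of $A$ with first tracks $y_1,\dots,y_{f-1}$ and with $f$-th track starting with $pq$ form the empty set or a node at $(f,\tau)$ below $\nu$. By Lemma~\ref{lem:fine} at most three of them are in $A_{i-1}$. Let $\rho_q\in T^{\le3}$ be the word of the types of these. The elements of $\hat A_{i-1}$ of length $H$ are exactly those of $A_{i-1}\cap A$, so $\omega_q\in R_{f,i,\rho_q}$. The word of types of $\nu\cap A_{i-1}$ is $\prod_q\rho_q$, with $q$ in dictionary order.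

\emph{One transformation for all $q$.} The columns in $(s,\sigma]$ of $\omega_q$ do not depend on $q$: in case (A) they are among the columns $1,\dots,t$, and in case (B) we have $s\ge\tau$, so track $f$ is $\bot^{\sigma-s}$ there. Let $\phi$ be the transformation of $Q_f$ induced by these columns. Let $\beta=\beta_{\kappa_{i-1}}(\lambda)$ and $\bar\beta=\beta_{\kappa_{i-1}}(\lambda')$ be the strips of $\lambda$ and $\lambda'$. Since $\nu$ is below $\lambda$, the first $j$ tracks of $\omega_q$ form $\beta$ on the columns in $(s,\sigma]$. (If $j=f$, we are in case (A), and $p$ starts with the prefix of length $\sigma\le t$ prescribed by $\lambda$.) Hence $\phi\in F_{j,f}(\beta)$ in case (A), and $\phi\in F^\bot_{j,f}(\beta)$ in case (B).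

\emph{The change.} The nodes $\lambda$ and $\lambda'$ have the same class, so $\phi$ also belongs to $F_{j,f}(\bar\beta)$ or $F^\bot_{j,f}(\bar\beta)$, respectively. Both are at $(j,\sigma)$ below $\kappa_{i-1}$, which is at $(j,s)$, so they share the tracks $y_1,\dots,y_{j-1}$ and the first $s$ letters of track $j$. Hence we can change the words $y_1,\dots,y_{f-1},p$ only at columns in $(s,\sigma]$ of the tracks $j,\dots,f$ (in case (B): of the tracks $j,\dots,f-1$) so that track $j$ gets the prefix of length $\sigma$ prescribed by $\lambda'$, and the columns in $(s,\sigma]$ still induce $\phi$. In case (A) the changes on track $f$ affect only $p$, as $\sigma\le t$. In case (B) the word $p$ is unchanged.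

Let $(y_1',\dots,y_{f-1}',p')$ be the changed data and $\nu'$ the set of elements of $A$ extending them. By construction $\nu'\subseteq\lambda'$. For every $q\in\Delta^{\tau-t}$ the word
\[
\omega_q'=y_1'\otimes\dots\otimes y_{f-1}'\otimes p'\,q\,\bot^{H-\tau}
\]
agrees with $\omega_q$ outside the columns in $(s,\sigma]$, and on these columns it induces the same $\phi$. So it leads $\mathcal B_f$ to the same state as $\omega_q$, and $\omega_q'\in R_{f,i,\rho_q}$. Hence $\nu'\cap A_{i-1}$ also has the word of types $\prod_q\rho_q$. This word is nonempty, because $|\nu|\ge3\cdot2^{ri}$. So $\nu'\ne\emptyset$ is a node.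
\end{proof}

\subsection{The contradiction}

The node $\nu$ shows the value $u^{(i)}$ through its types. By the swap, the same value is shown inside the mate $\lambda'$, where $u^{(i)}$ has only other values.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Automaticity is Proposition~\ref{prop:auto}. For the rest, suppose as above that $w\in\{W,W_m\}$ with $m\ge8k-1$ has a $k$-lex presentation, and let $\nu,\nu'$ be as in Lemma~\ref{lem:swap}.

The node $\nu$ lies in $\kappa_m\subseteq J_m$, so all its elements have the same $u$, and for every $h$ the cell $J_h\supseteq J_m$ is given by $u^{(1)},\dots,u^{(h)}$. Since $|\nu|\ge3\cdot2^{ri}$, the node $\nu$ contains two consecutive elements of $A_i$ and all main elements between them. By Lemma~\ref{lem:decode} the types between them determine $u^{(i)}$.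

The node $\nu'\subseteq\lambda'\subseteq\kappa_{i-1}\subseteq I\cap J_{i-1}$ is also an interval of consecutive indices of the segment, with the same word of types. As types tell which elements are in $A_i$, the node $\nu'$ contains two consecutive elements $e_1<e_1'$ of $A_i$ with the same types of $A_{i-1}$-elements between them. By Lemma~\ref{lem:decode} the row $\bar u$ of $e_1$ satisfies $\bar u^{(i)}=u^{(i)}$. As $e_1\in J_{i-1}$, also $\bar u^{(h)}=u^{(h)}$ for $h<i$. Hence $e_1\in J_i\subseteq\lambda$. But $e_1\in\nu'\subseteq\lambda'$, and $\lambda\cap\lambda'=\emptyset$, since they are different nodes of the same level. This is a contradiction.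
\end{proof}

\section{The MSO theory of $W$}\label{sec:mso}

The proof of Theorem~\ref{thm:mso} evaluates the stages of $W$ in a finite monoid and shows that the values form an ultimately periodic sequence. Call a map from a regular set of words to a finite set \emph{regular} if all preimages of points are regular. Everything below is effective. The basic step is that products over all words $u$ of the given length, in lexicographic order, preserve regularity.

\begin{lemma}\label{lem:lexprod}
Let $S$ be a finite monoid, $\Lambda$ a finite alphabet and $s:(\Lambda\times\{0,1\})^*\to S$ regular. Then $s'(x)=\prod_{u\in\{0,1\}^{|x|}}s(x\otimes u)$, with $u$ in lexicographic order, is a regular map on $\Lambda^*$.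
\end{lemma}

\begin{proof}
Let $s(\cdot)=\mathrm{out}(\delta(q_0,\cdot))$ for a DFA with state set $Q$. For $q\in Q$ put $\Phi_x(q)=\prod_u\mathrm{out}(\delta(q,x\otimes u))$, with $u\in\{0,1\}^{|x|}$ in lexicographic order. Then $\Phi_\varepsilon=\mathrm{out}$ and, for $\alpha\in\Lambda$,
\[
\Phi_{\alpha x}(q)=\Phi_x\bigl(\delta(q,(\alpha,0))\bigr)\,\Phi_x\bigl(\delta(q,(\alpha,1))\bigr).
\]
So $\Phi_x\in S^Q$ is computed by a finite automaton reading $x$ from right to left, and $s'(x)=\Phi_x(q_0)$. Regular languages are closed under reversal.
\end{proof}

\begin{proposition}\label{prop:period}
Let $h:\Sigma^*\to S$ be a morphism into a finite monoid. Then the sequence of the values $h(n\text{-th stage of }W)$, $n\ge1$, is effectively ultimately periodic.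
\end{proposition}

\begin{proof}
The map $(z,u,v)\mapsto h(c(z,u,v))\,h(b)^{\ell(z,v)}$, for $z$ ending in $1$, is regular: the letter $c$ is computed by the automaton of Proposition~\ref{prop:auto}, and the powers of $h(b)$ are ultimately periodic in the exponent. Let a DFA over $\{0,1\}^3$ with state set $Q$, transition function $\delta$, initial state $q_0$ and output $\mathrm{out}:Q\to S$ compute it.

\emph{The product over $v$.} Here the block order is to be taken into account. Lemma~\ref{lem:lexprod} handles each block, and blocks are added from the less to the more significant ones, that is, from left to right. Let $X=z\otimes u$ consist of complete blocks ($z$ is empty or ends in $1$). For $G\in S^Q$ put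
\[
\Psi_X(G)=\prod_{v\in\{0,1\}^{|X|}\text{, block order}}G\bigl(\delta(q_0,X\otimes v)\bigr).
\]
Then $\Psi_\varepsilon(G)=G(q_0)$. A further block $Y$ is more significant in the block order than $X$, so
\[
\Psi_{XY}(G)=\prod_{v'\in\{0,1\}^{|Y|}\text{, lex}}\Psi_X\bigl(q\mapsto G(\delta(q,Y\otimes v'))\bigr).
\]
For fixed $G$ and fixed $\Psi=\Psi_X\in S^{(S^Q)}$ each factor is a regular function of $Y\otimes v'$, because a finite automaton computes the transformation of $Q$ induced by $Y\otimes v'$. By Lemma~\ref{lem:lexprod} the product is a regular function of $Y$. As there are finitely many $G$ and $\Psi$, we obtain $\Psi_{XY}=T_Y(\Psi_X)$, where $Y\mapsto T_Y$ is a regular map from blocks to self-maps of the finite set $S^{(S^Q)}$. Block ends are marked in $z$, so a DFA can compute $T_Y$ for the current block and update $\Psi$ at block ends. Hence $X\mapsto\Psi_X$ is regular, and so is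
\[
(z,u)\mapsto s(z,u):=\Psi_{z\otimes u}(\mathrm{out})=h\Bigl(\prod_v c(z,u,v)\,b^{\ell(z,v)}\Bigr)
\]
for $z$ ending in $1$. Extend $s$ by the neutral element to all other pairs.

\emph{The products over $u$ and $z$.} By Lemma~\ref{lem:lexprod}, $z\mapsto\prod_us(z,u)$ is regular, and its value is neutral if $z$ does not end in $1$. Lemma~\ref{lem:lexprod} with a one-letter alphabet $\Lambda=\{1\}$ then shows that $1^n\mapsto h\bigl(\prod_z\prod_u\prod_vc\,b^\ell\bigr)$ is regular, that is, ultimately periodic in $n$. Multiplying by $h(d)$ from the left gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mso}]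
Given an MSO sentence, let $\mathcal B$ be an equivalent B\"uchi automaton, which exists effectively by B\"uchi's theorem. Let $h$ map a finite word to the matrix recording, for each pair of states, whether there is a run between them on this word and whether there is one visiting a final state after at least one letter. These matrices form a finite monoid and $h$ is a morphism. The automaton $\mathcal B$ accepts $W$ iff there are states $q_0,q_1,q_2,\dots$ with $q_0$ initial such that for every $n\ge1$ there is a run from $q_{n-1}$ to $q_n$ on the $n$-th stage, and for infinitely many $n$ there is one that visits a final state after at least one letter. This depends only on the sequence of the $h$-images of the stages, which is effectively ultimately periodic by Proposition~\ref{prop:period}. So acceptance reduces to reachability questions in a finite graph, and is decidable.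

By the facts recalled in the introduction, every word with a $k$-lex presentation for some $k$ is automatic and has a decidable MSO theory. The word $W$ has these two properties, but by Theorem~\ref{thm:main} it has no $k$-lex presentation for any $k$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{hierarchy}
\emph{A Hierarchy of Automatic $\omega$-Words Having a Decidable MSO Theory},
\texttt{http://www.numdam.org/item/10.1051/ita:2008008.pdf},
doi:10.1051/ita:2008008.
\end{thebibliography}

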